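# The lowest eigenvalue of the linearized Oseen vortex at large circulation

## 1. The far-field guess $\tfrac12\sqrt{1+i|\alpha|/2\pi}$ and three tests

The answer that one would first guess is
$$\lambda_\alpha\approx\frac12\sqrt{1+\frac{i|\alpha|}{2\pi}}\approx\Big(\frac{|\alpha|}{16\pi}\Big)^{1/2}(1+i),\qquad |\alpha|\to\infty. \tag{1}$$
It is the answer to this: a Gaussian vortex of large circulation $\alpha$ is perturbed, and we ask for the slowest exponential rate in the linearized equation, once the modes that do not feel $\alpha$ are removed. We first say precisely what is asked, then see where (1) comes from, then test it.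

**The operator.** On $\mathbb R^2$ let $G(x)=\frac1{4\pi}e^{-|x|^2/4}$, let $K_{BS}(x)=\frac1{2\pi}\frac{x^\perp}{|x|^2}$ with $x^\perp=(-x_2,x_1)$, and write $v^\omega=K_{BS}*\omega$. Then $v^G=\Omega(|x|)\,x^\perp$ with
$$\Omega(r)=\frac{1-e^{-r^2/4}}{2\pi r^2}.$$
Linearizing the vorticity equation in self-similar variables at the Oseen vortex $\alpha G$ gives
$$\mathcal H_\alpha=\mathcal L+\alpha\Lambda,\qquad \mathcal L\omega=-\Delta\omega-\tfrac12x\cdot\nabla\omega-\omega,\qquad \Lambda\omega=v^G\cdot\nabla\omega+v^\omega\cdot\nabla G$$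
in $Y=L^2(\mathbb R^2;G^{-1}dx)$. There $\mathcal L$ is self-adjoint and nonnegative, and $\Lambda$ is skew-adjoint. Conjugation by $G^{1/2}$ gives the unitarily equivalent operator $H_\alpha=L+\alpha M$ on $L^2(\mathbb R^2;dx)$,
$$L\omega=-\Delta\omega+\tfrac{|x|^2}{16}\omega-\tfrac12\omega,\qquad M\omega=v^G\cdot\nabla\omega-\tfrac12G^{1/2}\,x\cdot\big(K_{BS}*(G^{1/2}\omega)\big);$$
the second term of $M$ comes from $\nabla G=-\frac x2G$, and $v^G\cdot\nabla G^{1/2}=0$ because $G$ is radial.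

**Standing hypothesis.** The kernel of $\Lambda$ in $Y$ consists of the radial functions together with $\partial_1G,\partial_2G$. On it $\mathcal H_\alpha$ reduces to $\mathcal L$, whose eigenvalues do not depend on $\alpha$. So $\mathcal H_\alpha$ is considered on the invariant subspace $(\ker\Lambda)^\perp$, equivalently $H_\alpha$ on $(\ker M)^\perp\subset L^2(\mathbb R^2)$. All spectral statements refer to this restriction, which has compact resolvent.

**Conjecture (Gallay).** The eigenvalue $\lambda_\alpha$ of $\mathcal H_\alpha$ with the smallest real part satisfies $\lambda_\alpha\approx(|\alpha|/(16\pi))^{1/2}(1+i)$ as $|\alpha|\to+\infty$.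

This is quoted from "Etude du pseudo-spectre d'opérateurs non auto-adjoints liés à la mécanique des fluides", where $\approx$ is informal. We read it as $\lambda_\alpha=(|\alpha|/(16\pi))^{1/2}(1+i)(1+o(1))$. Since $L$ and $M$ are real, the spectrum is symmetric under conjugation, so the statement is understood up to $\lambda_\alpha\leftrightarrow\overline{\lambda_\alpha}$; if several eigenvalues share the smallest real part, $\lambda_\alpha$ may be any of them.

**Reduction to Fourier modes.** The purpose is to replace $H_\alpha$ by operators on the half-line. Scalar products are linear in the first slot. For $n\neq0$, mode $n$ means the functions $\omega=r^{-1/2}f(r)e^{in\theta}$ with $f\in L^2(0,\infty)$. We have $v^G\cdot\nabla=\Omega\,\partial_\theta$. Next, $K_{BS}*w=\nabla^\perp\psi$ with $\Delta\psi=w$ and $\nabla^\perp=(-\partial_2,\partial_1)$, so $x\cdot\nabla^\perp\psi=-\partial_\theta\psi$. In mode $n$ the Green function of $\partial_r^2+\frac1r\partial_r-\frac{n^2}{r^2}$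 gives the radial part of $\psi$ as $-\frac1{2|n|}\int_0^\infty\min(\frac rs,\frac sr)^{|n|}w(s)\,s\,ds$. With $w=G^{1/2}s^{-1/2}f$ we get $-\frac12G^{1/2}x\cdot v=\frac{in}2G^{1/2}\psi$. After multiplication by $r^{1/2}$, $H_\alpha$ acts in mode $n$ as
$$H_n=\ell_n+in\alpha A_n,\qquad \ell_n=-\partial_r^2+\frac{n^2-\frac14}{r^2}+\frac{r^2}{16}-\frac12,\qquad A_n=\Omega-N_n, \tag{2}$$
$$N_nf(r)=\frac1{4|n|}\int_0^\infty\sqrt{rs}\,G^{1/2}(r)G^{1/2}(s)\min\Big(\frac rs,\frac sr\Big)^{|n|}f(s)\,ds .$$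
The kernel of $N_n$ is real, symmetric, and bounded by $C\sqrt{rs}\,G^{1/2}(r)G^{1/2}(s)$, so $N_n$ is Hilbert–Schmidt and $A_n$ is bounded, self-adjoint and real.

The form domain of $\ell_n$ is
$$Q=\{f\in H^1_0(0,\infty):rf\in L^2\},\qquad \|f\|_Q^2=\|f'\|^2+\|rf\|^2+\|f\|^2 .$$
Indeed, finite energy of $\omega=r^{-1/2}fe^{in\theta}$ means $f'-\frac f{2r}$, $\frac fr$, $rf\in L^2$. Then $f'\in L^2$, and $f/r\in L^2$ forces $f(0)=0$. The converse is Hardy's inequality $\int|f|^2/r^2\le4\int|f'|^2$ on $H^1_0(0,\infty)$. Two facts on $Q$ will be used throughout. First, $Q$ embeds compactly in $L^2$: use Rellich on $[0,\rho]$ and $\int_\rho^\infty|f|^2\le\rho^{-2}\|rf\|^2$. Second, $C_c^\infty(0,\infty)$ is dense in $Q$: cut off at infinity, then approximate in $H^1_0$ with a common compact support in $[0,\infty)$, where the weight $r$ is bounded.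

Since $\ell_n,A_n$ are real, changing $n$ to $-n$, or $\alpha$ to $-\alpha$, conjugates the spectrum. So **we assume $\alpha>0$ and $n\ge1$**, and write
$$A=n\alpha,\qquad E_n=\sqrt{\frac{n|\alpha|}{16\pi}} .$$
Since $G^{-1/2}\partial_jG=-\frac{x_j}2G^{1/2}$, the space $(\ker M)^\perp$ is the sum of all modes $n\ne0$, where modes $\pm1$ are restricted to $b^\perp$ with
$$b(r)=r^{3/2}G^{1/2}(r).$$
From $\frac{b'}b=\frac3{2r}-\frac r4$ we get $\frac{b''}b=\frac3{4r^2}+\frac{r^2}{16}-1$, so $\ell_1b=\frac12b$. Section 4 shows $A_1b=0$. Hence $b^\perp$ reduces $\ell_1$ and $A_1$, and the restricted operator is the direct sum of its modes: components of (generalized) eigenfunctions are (generalized) eigenfunctions, and multiplicities add.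

**Where (1) comes from.** Suppose an eigenfunction lives at large $r$. There $\Omega$ is exponentially close to $\frac1{2\pi r^2}$ and $N_n$ is damped by Gaussians. Dropping both errors leaves
$$-\partial_r^2+\frac{\nu^2-\frac14}{r^2}+\frac{r^2}{16}-\frac12,\qquad \nu=\sqrt{n^2+\tfrac{in\alpha}{2\pi}},\quad\mathrm{Re}\,\nu>0. \tag{3}$$
With $f=r^{\nu+1/2}e^{-r^2/8}$ we have $f''/f=\frac{\nu^2-1/4}{r^2}+\frac{r^2}{16}-\frac{\nu+1}2$, so $f$ is an eigenfunction with eigenvalue $\frac\nu2$. Its modulus peaks at $r^2=4\mathrm{Re}\,\nu+2\to\infty$, so the picture is self-consistent. Since $\frac\nu2\approx E_n(1+i)$ and $E_n=\sqrt n\,E_1$, the mode $n=1$ is lowest, and this is (1). Now the tests.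

*Test at $\alpha=0$.* Then $H_n=\ell_n$ has eigenvalues $k+\frac n2$, $k\ge0$, matching $\nu=n$. But in mode $1$ the value $\frac12$ belongs to $b$, which is removed; the restricted mode starts at $\frac32$. So (1) fails at $\alpha=0$; it can only be asymptotic.

*Test on $b$.* We have $(\ell_1+i\alpha A_1)b=\frac12b$ for every $\alpha$. On the unrestricted mode $1$ there is always an eigenvalue with bounded real part, which the guess does not see. The dropped terms are of size $\alpha$ near the origin and can hold an eigenvalue there. Any proof must use the restriction.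

*Test in the core.* Near $r=0$, $\Omega=\frac1{8\pi}-\frac{r^2}{64\pi}+O(r^4)$. Ignoring $N_n$ and bounded terms, up to the imaginary constant $\frac{iA}{8\pi}$ we get $-\partial_r^2+\frac{n^2-1/4}{r^2}+w^2r^2$ with $w=\sqrt{A/64\pi}\,e^{-i\pi/4}$, which has the eigenfunction $r^{n+1/2}e^{-wr^2/2}$ with eigenvalue $2w(n+1)$. Its real part is $\frac{n+1}{\sqrt2}E_n$, because $\sqrt{A/64\pi}=E_n/2$. For $n=1$ this is $\sqrt2E_1$: the same power of $\alpha$ as (1), with a larger constant. So constants must be controlled, not only powers.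

## 2. Two theorems on the restricted spectrum

**Theorem 1 (the conjecture).** For $|\alpha|$ large, the restricted operator has exactly two eigenvalues of smallest real part, $\lambda_\alpha$ and $\overline{\lambda_\alpha}$. Both are algebraically simple and lie in modes $\pm1$. Up to conjugation,
$$\lambda_\alpha=\tfrac12\sqrt{1+\tfrac{i|\alpha|}{2\pi}}+O(e^{-E_1})=\Big(\frac{|\alpha|}{16\pi}\Big)^{1/2}(1+i)+\frac{1-i}4\sqrt{\frac\pi{|\alpha|}}+O(|\alpha|^{-3/2}).$$

So the conjecture, in the stated reading, is true, with error $O(|\alpha|^{-1/2})$ instead of $o(|\alpha|^{1/2})$.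

**Theorem 2.**
1. There are absolute constants $A_0,C$ such that, if $n\ge1$ and $n|\alpha|\ge A_0$, every eigenvalue in modes $\pm n$ satisfies $\mathrm{Re}\,\lambda\ge E_n-C$.
2. Fix $n\ge1$ and an integer $K\ge0$. For $|\alpha|$ large the eigenvalues in mode $n$ with $\mathrm{Re}\,\lambda\le E_n+K+\frac12$ are exactly $K+1$ algebraically simple eigenvalues
$$\lambda_{n,k}=k+\tfrac12\sqrt{n^2+\tfrac{in\alpha}{2\pi}}+O(e^{-E_n/2}),\qquad0\le k\le K$$
(with $O(e^{-E_1})$ if $n=1$). In mode $-n$ they are the complex conjugates.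
3. Let $\beta(r)=\int_0^rs^3G(s)\,ds$. In mode $1$ the restricted operator is unitarily equivalent to
$$-\partial_r^2+\tfrac3{4r^2}+\tfrac{r^2}{16}-\tfrac12-2(\log\beta)''+i\alpha\,\Omega(r)\quad\text{on }L^2(0,\infty).$$

In modes $\pm1$ all statements concern $b^\perp$. The only assumptions are the setting and the standing hypothesis. $C$ denotes constants independent of $\alpha$, which may change from line to line; up to Section 7 they do not depend on $n$ either.

## 3. Coercive forms, the failure of the energy estimate, and the angle $\pi/8$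

**Definition (coercive form).** Let $\mathcal Q$ be a Hilbert space embedded compactly and densely in a Hilbert space $\mathcal K$. A sesquilinear form $\mathfrak q$ on $\mathcal Q$ is called coercive here if $|\mathfrak q[f,\varphi]|\le C\|f\|_{\mathcal Q}\|\varphi\|_{\mathcal Q}$ and, for some $M_0$ and $\delta>0$, $\mathrm{Re}\,\mathfrak q[f]+M_0\|f\|^2\ge\delta\|f\|_{\mathcal Q}^2$, where $\mathfrak q[f]=\mathfrak q[f,f]$. Its operator $S$ is defined by: $f\in D(S)$ and $Sf=h$ if and only if $f\in\mathcal Q$ and $\mathfrak q[f,\varphi]=\langle h,\varphi\rangle$ for all $\varphi\in\mathcal Q$.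

Such forms are closed and sectorial. By Lax–Milgram, $(S+M_0)^{-1}$ exists and is bounded $\mathcal K\to\mathcal Q$, so $S$ has compact resolvent. If $\mathfrak q[f]$ is real, $S$ is self-adjoint. If $\mathrm{Re}\,\mathfrak q[f]\ge\mu\|f\|^2$ for all $f$, every eigenvalue has $\mathrm{Re}\,\lambda\ge\mu$: insert the eigenvector. If $\mathfrak q_t$ depends on a complex parameter $t$, with $\mathcal Q$ fixed, constants locally uniform in $t$, and $t\mapsto\mathfrak q_t[f]$ analytic for each $f$, the operators form a holomorphic family of type (B) (Kato, Ch. VII §4). In particular resolvents are analytic in $t$, since $\mathfrak q_t+M_0$ defines an analytic family of invertible maps from $\mathcal Q$ to its antidual.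

**Example.** On $\{F\in H^1(\mathbb R):yF\in L^2\}$ let $\mathfrak q_t[F]=e^{-2t}\|F'\|^2+\frac{e^{2t}}4\|yF\|^2-\frac12\|F\|^2$ with $|\mathrm{Im}\,t|<\frac\pi4$. It is coercive since $\mathrm{Re}\,e^{\pm2t}>0$. For $F=e^{-e^{2t}y^2/4}$, $-e^{-2t}F''=(\frac12-\frac{e^{2t}y^2}4)F$, so $F$ has eigenvalue $0$ for every $t$. The operator changes with $t$, this eigenvalue does not.

**Where the energy estimate stops.** A sensible first attempt is to take the real part of $\langle H_nf,f\rangle$. But $in\alpha A_n$ is skew-adjoint, so $\mathrm{Re}\langle H_nf,f\rangle=\langle\ell_nf,f\rangle\ge\frac n2\|f\|^2$, with equality for $f=r^{n+1/2}e^{-r^2/8}$. The parameter $\alpha$ has disappeared; this form gives nothing that grows.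

**The angle.** The example suggests what to do: a complex dilation keeps eigenvalues but changes the real part of the form. Substitute $r\to e^{i\phi}r$ in (3), with $0<\phi<\frac\pi4$. The large terms become $\frac{in\alpha}{2\pi}e^{-2i\phi}r^{-2}+e^{2i\phi}\frac{r^2}{16}$, and with $\mathsf B=\sqrt{A/2\pi}$ their real part is
$$\sin(2\phi)\frac{\mathsf B^2}{r^2}+\cos(2\phi)\frac{r^2}{16}\ge\frac{\mathsf B}2\sqrt{\sin2\phi\cos2\phi}=\frac{\mathsf B}2\sqrt{\tfrac12\sin4\phi}.$$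
The best angle is $\phi=\frac\pi8$, and then the bound is $\frac{\mathsf B}{2\sqrt2}=E_n$: exactly the real part of the guess. So at angle $\frac\pi8$ an energy estimate can be sharp to leading order.

**The obstruction in mode 1.** The unrestricted $H_1$ has the eigenvalue $\frac12$, and the dilated operator would keep it, with eigenfunction $b(e^tr)$. So no lower bound of size $E_1$ can hold for the dilated unrestricted form. Moreover the condition $f\perp b$ is not dilation invariant. We therefore remove $b$ before dilating, by a unitary map from $b^\perp$ onto $L^2(0,\infty)$, and then see what the operator has become.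

## 4. Mode 1 as a Schrödinger operator

Let $\tau=r^2/4$. Then
$$\beta=\int_0^rb^2=\frac2\pi\big(1-(1+\tau)e^{-\tau}\big)=\frac2\pi\tau^2\chi(\tau),\qquad\chi(\tau)=\int_0^1\eta e^{-\eta\tau}d\eta. \tag{4}$$
The first closed form uses $s^3ds=8\sigma\,d\sigma$ for $\sigma=s^2/4$; the second writes $\int_0^\tau\sigma e^{-\sigma}d\sigma$ with $\sigma=\eta\tau$. We shall see that $N_1f$ depends on $f$ through $I(r)=\int_0^rbf$; for $f=b$ this is $\beta$. So divide by $\beta$ and differentiate, which kills $b$: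
$$Tf=\frac\beta b\Big(\frac I\beta\Big)'=f-\frac b\beta I,\qquad I(r)=\int_0^rbf\,ds. \tag{5}$$

**Example.** Let $f=b(2-\tau)$, the second eigenfunction of $\ell_1$. Then $I=\frac2\pi\int_0^\tau(2-\sigma)\sigma e^{-\sigma}d\sigma=\frac2\pi\tau^2e^{-\tau}$, which tends to $0$ at infinity, so $f\perp b$. Near $0$, $\frac I\beta=\frac{1-\tau+\dots}{\frac12-\frac\tau3+\dots}=2-\frac23\tau+O(\tau^2)$, so $Tf=b\big(-\frac\tau3+O(\tau^2)\big)\sim\mathrm{const}\cdot r^{7/2}$. The behavior $r^{3/2}$ at the origin has become $r^{7/2}$, which belongs to the potential $\frac{35}{4r^2}$ since $\frac72\cdot\frac52=\frac{35}4$. This gain will be decisive in Section 7.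

**Step (a): $T:b^\perp\to L^2(0,\infty)$ is unitary.** The purpose is to have a legitimate change of space. Since $(|I|^2)'=2\,\mathrm{Re}(bf\bar I)$ and $\beta'=b^2$,
$$|Tf|^2=|f|^2-\frac{(|I|^2)'}\beta+\frac{\beta'|I|^2}{\beta^2}=|f|^2-\Big(\frac{|I|^2}\beta\Big)'.$$
By Cauchy–Schwarz $|I(r)|^2\le\beta(r)\int_0^r|f|^2$, so $|I|^2/\beta\to0$ at $0$. At infinity it tends to $|\langle f,b\rangle|^2/\|b\|^2$. Hence $\|Tf\|^2=\|f\|^2-|\langle f,b\rangle|^2/\|b\|^2$. So $T$ is bounded on $L^2$, isometric on $b^\perp$, and $Tb=0$; thus $\mathrm{Ran}\,T=T(b^\perp)$ is closed. Let $g\perp\mathrm{Ran}\,T$. Testing with $f$ compactly supported in $(0,\infty)$ and exchanging integrals gives $g=bk$ with $k(r)=\int_r^\infty\frac b\beta g\,ds=\int_r^\infty\frac{\beta'}\beta k\,ds$ (finite, as $b/\beta\in L^2(r,\infty)$). So $k'=-\frac{\beta'}\beta k$, that is, $k\beta$ is constant. Since $k(\infty)=0$ and $\beta$ is bounded, the constant is $0$, so $g=0$.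

**Step (b): $TA_1=\Omega T$, and $A_1b=0$.** The purpose is to see that $T$ turns the nonlocal part into a multiplication. Splitting the kernel of $N_1$ at $s=r$,
$$N_1f=\frac b4J,\qquad J=\frac I{r^2}+\int_r^\infty\frac{bf}{s^2}ds,\qquad J'=-\frac{2I}{r^3}.$$
By (4), $\frac\beta{r^2}=\frac{1-e^{-\tau}}{2\pi\tau}-\frac{e^{-\tau}}{2\pi}$, and $\int_r^\infty\frac{b^2}{s^2}ds=\int_r^\infty sG\,ds=\frac{e^{-\tau}}{2\pi}$. Since $\Omega=\frac{1-e^{-\tau}}{8\pi\tau}$,
$$\Omega=\frac14\Big[\frac\beta{r^2}+\int_r^\infty\frac{b^2}{s^2}ds\Big],\qquad\Omega'=-\frac\beta{2r^3}. \tag{6}$$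
For $f=b$ the bracket is $J$, so $N_1b=\Omega b$, i.e. $A_1b=0$. For general $f\in L^2$, integrate by parts:
$$\int_0^rbA_1f=\int_0^r\big(\Omega I'-\tfrac14\beta'J\big)=\Omega I-\tfrac14\beta J+\int_0^r\Big(\frac{\beta I}{2s^3}-\frac{\beta I}{2s^3}\Big)ds=\Omega I-\tfrac14\beta J.$$
The boundary terms vanish at $0$, because $\beta=O(r^4)$, $|I|\le\beta^{1/2}\|f\|$, and for $r\le\frac12$, $|J|\le C(1+|\ln r|^{1/2})\|f\|$: the first part of $J$ is at most $\beta^{1/2}r^{-2}\|f\|\le C\|f\|$, and the second is at most $(\int_r^\infty b^2s^{-4}ds)^{1/2}\|f\|$ with $b^2s^{-4}=G/s$. Therefore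
$$TA_1f=\Omega f-\frac b4J-\frac b\beta\Big(\Omega I-\frac14\beta J\Big)=\Omega\,Tf.$$

**Step (c): $T\ell_1=\tilde\ell\,T$ on $D(\ell_1)$, as expressions, with $\tilde\ell=\ell_1-2(\log\beta)''$.** The purpose is to find what $T$ does to the differential part. Put $q=b/\beta$ and $p=(\log\beta)'=b^2/\beta$. Then $p'=\frac{2bb'}\beta-\frac{b^4}{\beta^2}$, $q'=\frac{b'}\beta-\frac{b^3}{\beta^2}$ and
$$q''=\frac{b''}\beta-\frac{4b^2b'}{\beta^2}+\frac{2b^5}{\beta^3}=\frac{b''}\beta-2p'q,\qquad\text{so }\ \ell_1q=\tfrac12q+2p'q.$$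
Let $f\in D(\ell_1)$; then $f\in Q\cap H^2_{loc}(0,\infty)$. With $I'=bf$ and $I''=b'f+bf'$,
$$\tilde\ell\,Tf=(\ell_1-2p')(f-qI)=\ell_1f-\tfrac12qI+f\,(-2p'+2q'b+qb')+qbf'.$$
Since $-2p'+2q'b=-\frac{2bb'}\beta=-2qb'$,
$$\tilde\ell\,Tf=\ell_1f-q\big(\tfrac12I+b'f-bf'\big).$$
It remains to see that $\int_0^rb\,\ell_1f=\frac12I+b'f-bf'$. Since $b\,\ell_1f-(\ell_1b)f=(b'f-bf')'$, this holds if $b'f-bf'\to0$ at $0$. The limit exists because the integrals converge. Also $|f(r)|\le r^{1/2}\|f'\|$ and $b'=O(r^{1/2})$, so $b'f\to0$ and $bf'$ has a limit. Were that limit nonzero, $|f'|\ge\epsilon r^{-3/2}$ near $0$ for some $\epsilon>0$, contradicting $f'\in L^2$. So $\tilde\ell\,Tf=T\ell_1f$.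

**Step (d): the domains agree.** The purpose is to upgrade (c) to an identity of self-adjoint operators. Put
$$R=-2(\log\beta)''=-2\frac{\beta''}\beta+2\frac{\beta'^2}{\beta^2}.$$
By (4), $R=\frac8{r^2}-2\big(\log\chi(r^2/4)\big)''$ with $\chi>0$ smooth, so $R-\frac8{r^2}$ is bounded on $(0,1]$; and $R$ is bounded on $[1,\infty)$. Hence the form of $\tilde\ell$ on $Q$ is coercive and real, and defines the self-adjoint operator $\tilde\ell$.

We claim $Tf\in Q$ for $f\in Q$, i.e. $qI\in Q$. For $r\le1$ we have $|q|\le Cr^{-5/2}$, $|q'|\le Cr^{-7/2}$, $|I|\le C\int_0^rs^{3/2}|f|\,ds\le Cr^{5/2}F$ with $F(r)=\int_0^r\frac{|f|}s\,ds\le r^{1/2}\|f/r\|$. So $|qI|\le CF\to0$ at $0$, and $|(qI)'|\le|q'I|+|qbf|\le C\frac Fr+C\frac{|f|}r$, which is in $L^2(0,1)$ by Hardy's inequality applied to $f$ and to $F$ (note $F'=|f|/r\in L^2$). For $r\ge1$, $q$ and $q'$ have Gaussian decay, $I$ is bounded and $qb$ is bounded, so $qI$, $(qI)'$, $r\,qI$ are in $L^2(1,\infty)$.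

Now let $f\in D(\ell_1)\cap b^\perp$. Then $Tf\in Q$ and $\tilde\ell\,Tf=T\ell_1f\in L^2$ on $(0,\infty)$, so the weak identity holds against $C_c^\infty(0,\infty)$, hence against $Q$ by density. Thus $Tf\in D(\tilde\ell)$, i.e. $T\,\ell_1|_{b^\perp}\,T^{-1}\subset\tilde\ell$. Both sides are self-adjoint, so they are equal. With (b), $H_1|_{b^\perp}$ is unitarily equivalent to $\tilde\ell+i\alpha\Omega$. This proves Theorem 2(3). **From now on $H_1$ denotes the operator $\tilde\ell+i\alpha\Omega=\ell_1+R+i\alpha\Omega$ on $L^2(0,\infty)$.**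

**Lemma 3 (continuation of $R$).** $R$ extends analytically to a neighborhood of $\{|\arg z|\le\frac\pi6\}\setminus\{0\}$, and on this sector
$$|R(z)-8z^{-2}|\le C\ \ (|z|\le1),\qquad|R(z)|\le C(|z|^{-2}+|z|^4)\,|e^{-z^2/4}|. \tag{7}$$

*Proof.* We first show that $\chi$ has no zero in $|\arg\tau|\le\frac\pi3$ nor at $0$, where $\chi(0)=\frac12$. Write $\tau=\tau_1+i\tau_2$ with $|\tau_2|\le\sqrt3\,\tau_1$. If $\tau_2=0$, $\chi>0$. If $0<|\tau_2|\le\pi$, then $\mathrm{Im}\,\chi=-\int_0^1\eta e^{-\eta\tau_1}\sin(\eta\tau_2)d\eta\ne0$, as the sine has one sign. If $|\tau_2|>\pi$, then $\tau_1>\pi/\sqrt3>1.8$, and $|(1+\tau)e^{-\tau}|\le(1+2\tau_1)e^{-\tau_1}<1$, since $(1+2s)e^{-s}$ decreases for $s>\frac12$ and is below $0.77$ at $1.8$; so $\beta\ne0$ by (4).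

Analyticity of $R$ follows. Since $\log\beta=4\log z+\log\chi(z^2/4)+\mathrm{const}$ and $\log\chi(z^2/4)$ is analytic near the compact set $\{|\arg z|\le\frac\pi6,|z|\le1\}$, the first bound holds. It implies the second for $|z|\le1$, where $|e^{-z^2/4}|\ge e^{-1/4}$. For $|z|\ge1$, $|\beta|$ is bounded below, because $\beta$ is zero-free and tends to $\frac2\pi$ uniformly in the sector ($\mathrm{Re}\,z^2\ge|z|^2/2$ there). From $\beta'=z^3G$ and $\beta''=(3z^2-\frac{z^4}2)G$ we get $|R|\le C|z|^4|e^{-z^2/4}|+C|z|^6|e^{-z^2/4}|^2$, and $|z|^2|e^{-z^2/4}|\le|z|^2e^{-|z|^2/8}\le C$. $\square$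

## 5. Complex dilation leaves the eigenvalues in place

For $|\mathrm{Im}\,t|<\frac\pi6$ and $f\in Q$ set
$$\mathfrak h_{n,t}[f]=e^{-2t}\!\int\!\Big(|f'|^2+\frac{n^2-\frac14}{r^2}|f|^2\Big)+e^{2t}\!\int\!\frac{r^2}{16}|f|^2-\frac12\|f\|^2+iA\!\int\!\Omega(e^tr)|f|^2+W_t[f],$$
where $W_t[f]=\int R(e^tr)|f|^2$ if $n=1$, and $W_t[f]=-iA\langle N_n(t)f,f\rangle$ if $n\ge2$, with $N_n(t)$ of kernel
$$\frac{e^{2t}}{4n}\sqrt{rs}\,G^{1/2}(e^tr)\,G^{1/2}(e^ts)\min\Big(\frac rs,\frac sr\Big)^n .$$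

These forms are coercive on $Q$, locally uniformly in $t$, and analytic in $t$. Indeed $\mathrm{Re}\,e^{\pm2t}>0$; $\Omega(z)=\frac1{8\pi}\int_0^1e^{-\eta z^2/4}d\eta$ is bounded by $\frac1{8\pi}$ when $\mathrm{Re}\,z^2\ge0$; $N_n(t)$ is Hilbert–Schmidt and analytic because $\mathrm{Re}\,e^{2t}>0$; and by (7), $R(e^tr)=8e^{-2t}r^{-2}\mathbf 1_{r<1}$ plus a bounded function, where the first term has positive real part. Upper bounds use Hardy. So they define operators $H_n(t)$ with compact resolvent, a holomorphic family of type (B), and $H_n(0)=H_n$. For real $\sigma$ let $(U_\sigma f)(r)=e^{\sigma/2}f(e^\sigma r)$, a unitary map. Substituting variables, $\mathfrak h_{n,t+\sigma}[f]=\mathfrak h_{n,t}[U_{-\sigma}f]$: for instance $\|(U_{-\sigma}f)'\|^2=e^{-2\sigma}\|f'\|^2$, and in the $N_n$ term $\sqrt{rs}\,dr\,ds$ gives $e^{3\sigma}$ while $U_{-\sigma}f\,\overline{U_{-\sigma}f}$ gives $e^{-\sigma}$. Hence $H_n(t+\sigma)$ is unitarily equivalent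 to $H_n(t)$.

**Lemma 4.** The eigenvalues of $H_n(t)$, with algebraic multiplicities, do not depend on $t$ in the strip $|\mathrm{Im}\,t|<\frac\pi6$.

*Proof.* Let $\lambda_0$ be an eigenvalue of $H_n(t_0)$ of algebraic multiplicity $m\ge1$ and $\Gamma$ a small circle around it, enclosing no other. For $t$ near $t_0$ the Riesz projection $\Pi(t)$ of $H_n(t)$ for $\Gamma$ is analytic of rank $m$. The operators $\frac1{2\pi i}\oint_\Gamma\lambda^j(\lambda-H_n(t))^{-1}d\lambda$ are analytic and act in $\mathrm{Ran}\,\Pi(t)$; in the basis $\Pi(t)e_i$, where $(e_i)$ is a basis of $\mathrm{Ran}\,\Pi(t_0)$, their matrices on this range are analytic, hence so are their traces, $0\le j\le m$. These traces are the power sums of the eigenvalues inside $\Gamma$. They are constant when $t-t_0$ is real and small, by unitary equivalence, hence constant near $t_0$. So the characteristic polynomial of $H_n(t)|_{\mathrm{Ran}\,\Pi(t)}$ is $(\lambda-\lambda_0)^m$ near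 $t_0$. Thus for each $m\ge1$ the set of $t$ where $\lambda_0$ has multiplicity $m$ is open. The set where $\lambda_0$ is not an eigenvalue is also open. The strip is connected, so one of these sets is the whole strip. $\square$

**Notation at $t=i\pi/8$.** From now on
$$\mathfrak h=\mathfrak h_{n,i\pi/8},\quad H=H_n(i\tfrac\pi8),\quad c=\tfrac1{\sqrt2},\quad z=e^{i\pi/8}r,\quad x=\tfrac{cr^2}4,\quad\mathsf B=\sqrt{\tfrac A{2\pi}},\quad r_*=2\sqrt{\mathsf B},\quad y=r-r_* .$$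
So $\frac{z^2}4=x(1+i)$ and $|e^{-z^2/4}|=e^{-x}$. Also $\mathsf B=2\sqrt2\,E_n$, and
$$E_n=\frac{c\mathsf B}2,\qquad e^{i\pi/4}\frac{\mathsf B}2=E_n(1+i),\qquad\frac{\mathsf B^2}{r^2}+\frac{r^2}{16}-\frac{\mathsf B}2=\Big(\frac{\mathsf B}r-\frac r4\Big)^2=\frac{y^2}{16}\Big(1+\frac{r_*}r\Big)^2. \tag{8}$$

## 6. The vortex terms at angle $\pi/8$

By Lemma 4 a lower bound for $\mathrm{Re}\,\mathfrak h$ bounds the eigenvalues of $H_n$. Taking real parts,
$$\mathrm{Re}\,\mathfrak h[f]=c\|f'\|^2+c\int\Big(\frac{n^2-\frac14}{r^2}+\frac{r^2}{16}\Big)|f|^2-\frac12\|f\|^2+A\int m|f|^2+\mathrm{Re}\,W[f],\quad m:=-\mathrm{Im}\,\Omega(z), \tag{9}$$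
where $W=W_{i\pi/8}$. We now study $m$, and for $n\ge2$ the term $\mathrm{Re}\,W[f]=A\,\mathrm{Im}\langle N_n(i\frac\pi8)f,f\rangle$.

**Step 1: the local term $m$ is positive.** The purpose is to have a positive term of size $A$. Since $\Omega(z)=\frac{(1-e^{-x(1+i)})(1-i)}{16\pi x}$,
$$m=\frac{e^{-x}d(x)}{16\pi x}=\frac c{2\pi r^2}\big(1-e^{-x}(\cos x+\sin x)\big),\qquad d(x)=e^x-\cos x-\sin x=2\sum_{k\equiv2,3\,(4)}\frac{x^k}{k!}>0. \tag{10}$$
(We used $16\pi x=4\pi cr^2$ and $\frac1{4c}=\frac c2$.) As $r\to0$, $m=\frac{cr^2}{64\pi}(1+O(r^2))$. So $m/\min(r^2,r^{-2})$ is continuous and positive on $(0,\infty)$ with positive limits at $0$ and $\infty$; it is bounded below by a positive constant.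

**Step 2: splitting the nonlocal term, $n\ge2$.** The purpose is to isolate its negative part. Put $g=(4\pi)^{-1/2}e^{-x(1+i)/2}$, which is $G^{1/2}(z)$, and $\kappa_n(r,s)=\frac{\sqrt{rs}}{2n}\min(\frac rs,\frac sr)^n$. The kernel of $N_n:=N_n(i\frac\pi8)$ is $\frac12e^{i\pi/4}g(r)g(s)\kappa_n$. Write $e^{i\pi/8}g=g_1+ig_2$ with $g_1,g_2$ real. The kernel is symmetric, so $(N_n-N_n^*)/2i$ has kernel
$$\tfrac12\kappa_n\,[g_1(r)g_2(s)+g_2(r)g_1(s)]=\tfrac14\kappa_n\,[\rho_+(r)\rho_+(s)-\rho_-(r)\rho_-(s)],\qquad\rho_\pm=\gamma g_1\pm\gamma^{-1}g_2,$$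
for any $\gamma>0$. We take $\gamma^2=\tan\frac\pi8$, which makes $\rho_-$ vanish at $r=0$: as $g_1,g_2$ are $(4\pi)^{-1/2}e^{-x/2}$ times $\cos,\sin$ of $\frac\pi8-\frac x2$, and $\sin\frac\pi8\cos\frac\pi8=\frac c2$,
$$\rho_-=\frac{e^{-x/2}}{\sqrt{4\pi}}\,\frac{\sin\frac\pi8\cos(\frac\pi8-\frac x2)-\cos\frac\pi8\sin(\frac\pi8-\frac x2)}{\sqrt{c/2}}=\frac{e^{-x/2}}{\sqrt{4\pi}}\frac{\sin(x/2)}{\sqrt{c/2}},\qquad\rho_-^2=\frac{e^{-x}(1-\cos x)}{4\pi c}.$$

**Step 3: bounding $\kappa_n$ by a multiplication.** The purpose is to compare the negative part with $m$ pointwise. With $X=\ln r$ and $\Phi=r^{3/2}\varphi\in L^2(dX)$, the function $\frac1{2n}e^{-n|X-X'|}$ is the Green function of $-\partial_X^2+n^2$, so $\langle\kappa_n\varphi,\varphi\rangle=\langle(-\partial_X^2+n^2)^{-1}\Phi,\Phi\rangle_{L^2(dX)}\ge0$. In particular the $\rho_+$ part is nonnegative.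

The immediate estimate is $-\partial_X^2+n^2\ge4$. It is too weak: carried through the computation below (with $\zeta=4$) it gives the ratio $\frac{2x^2(1-\cos x)}{d(x)}$ of negative part to $m$, which at $x=2$ equals $8(1.416\ldots)/6.896\ldots>1.6$, and we need a ratio below $1$. We gain by not wasting the derivative. For $Y=2X-X_0$,
$$-\partial_X^2+4-8\,\mathrm{sech}^2Y=4(-\partial_Y+\tanh Y)(\partial_Y+\tanh Y)\ge0 .$$
Averaging this with $-\partial_X^2+4\ge4$, for $n\ge2$ and $\eta\in(0,1)$,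
$$-\partial_X^2+n^2\ge\zeta:=4\eta+8(1-\eta)\,\mathrm{sech}^2Y\ge4\eta>0 .$$
Let $u=(-\partial_X^2+n^2)^{-1}\Phi$. Then $\int\zeta|u|^2\le\langle u,\Phi\rangle\le(\int\zeta|u|^2)^{1/2}(\int\zeta^{-1}|\Phi|^2)^{1/2}$, so $\langle u,\Phi\rangle\le\int\zeta^{-1}|\Phi|^2dX$, that is, $\langle\kappa_n\varphi,\varphi\rangle\le\int\frac{r^2}\zeta|\varphi|^2dr$. Choose $X_0$ so that $Y=\ln(x/\sqrt6)$; this is allowed because $x=\frac c4e^{2X}$. Then $\mathrm{sech}^2Y=\frac{24x^2}{(x^2+6)^2}$. With $\varphi=\rho_-f$ and $r^2=4x/c$, $c^2=\frac12$,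
$$\mathrm{Im}\langle N_nf,f\rangle\ge-\tfrac14\langle\kappa_n\rho_-f,\rho_-f\rangle\ge-\int\theta\,m|f|^2,\qquad\theta=\frac{r^2\rho_-^2}{4\zeta m}=\frac{8x^2(1-\cos x)}{\zeta\,d(x)}. \tag{11}$$
Using the two lower bounds for $\zeta$ separately,
$$\theta\le\frac{\theta_0}{1-\eta},\quad\theta_0=\frac{(1-\cos x)(x^2+6)^2}{24\,d(x)};\qquad\theta\le\frac{2x^2(1-\cos x)}{\eta\,d(x)}, \tag{12}$$
and for fixed $\eta$ the last expression is $O(x^2)$ as $x\to0$ and $O(x^2e^{-x})$ as $x\to\infty$.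

**Lemma 5.** $\sup_{x>0}\theta_0(x)<1$.

*Proof.* $\theta_0\to\frac34$ as $x\to0$ and $\theta_0\to0$ as $x\to\infty$. By continuity it suffices that $24d>(1-\cos x)(x^2+6)^2$ for all $x>0$.

*Range $0<x\le2.75$.* Use $1-\cos x\le\frac{x^2}2-\frac{x^4}{24}+\frac{x^6}{720}$ and, from (10), $d\ge x^2+\frac{x^3}3+\frac{x^6}{360}+\frac{x^7}{2520}$. Multiplying out,
$$\Big(\tfrac12-\tfrac{x^2}{24}+\tfrac{x^4}{720}\Big)(x^2+6)^2=18+\tfrac92x^2+\tfrac{x^4}{20}-\tfrac{x^6}{40}+\tfrac{x^8}{720}.$$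
Hence
$$\frac{24d-(1-\cos x)(x^2+6)^2}{x^2}\ge-l(x)+\varrho(x),\quad l=4.5x^2-8x-6,\quad\varrho=\frac{x^4}{60}+\frac{x^5}{105}+\frac{x^6(18-x^2)}{720}.$$
On $(0,2.34]$, $\varrho>0$ and $l<0$, since the positive root of $l$ is $(8+\sqrt{172})/9>2.34$. On $[2.34,2.75]$ both $l$ and $\varrho$ increase, because $9x-8>0$ and $\frac d{dx}[x^6(18-x^2)]=4x^5(27-2x^2)>0$. Moreover $l(2.6)=3.62<4.0<\varrho(2.34)$ and $l(2.75)<6.04<6.7<\varrho(2.6)$. This covers $[2.34,2.6]$ and $[2.6,2.75]$.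

*Range $x\ge2.7$.* As $1-\cos x\le2$, it suffices that $12d>(x^2+6)^2$. The function $(x^2+6)^2e^{-x}$ is decreasing, as $\frac{4x}{x^2+6}\le\frac2{\sqrt6}<1$, and at $2.7$ it equals $176.6241/14.8797\ldots<11.88$. On $[2.7,\frac{7\pi}4]\subset[\frac{3\pi}4,\frac{7\pi}4]$ we have $\cos x+\sin x\le0$, so $12d\ge12e^x>(x^2+6)^2$. For $x\ge\frac{7\pi}4$ we have $\sqrt2\le0.01e^x$, so $12d\ge12(e^x-\sqrt2)\ge11.88\,e^x>(x^2+6)^2$. $\square$

Fix $\eta$ so small that $\theta\le\theta_1<1$ for all $x>0$.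

## 7. A sharp lower bound for the rotated form

**Proposition 6.** There are absolute constants $A_0,C$ such that for $n\ge1$, $A=n\alpha\ge A_0$ and $f\in Q$,
$$\mathrm{Re}\,\mathfrak h[f]\ge c\|f'\|^2+\int\mathcal P\,|f|^2-C\|f\|^2, \tag{13}$$
where $\mathcal P\ge1.3\,E_n$ for $r\le A^{1/8}$, and $\mathcal P\ge E_n+c\big(\frac{\mathsf B}r-\frac r4\big)^2-C$ for $r\ge A^{1/8}$. In particular every eigenvalue in mode $n$ satisfies $\mathrm{Re}\,\lambda\ge E_n-C$.

*Proof.* By (9), with (11) if $n\ge2$, and with (7) and $\mathrm{Re}\,z^{-2}=cr^{-2}$ if $n=1$, (13) holds with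
$$\mathcal P=c\Big(\frac{n^2-\frac14}{r^2}+\frac{r^2}{16}\Big)+A(1-\theta)m\ \ (n\ge2),\qquad\mathcal P=c\Big(\frac3{4r^2}+\frac8{r^2}\mathbf 1_{r<1}+\frac{r^2}{16}\Big)+Am\ \ (n=1).$$
For $n=1$ put $\theta=0$. We treat three regions.

**Region $r\ge A^{1/8}$ (the far field).** By (10) and (12), $(1-\theta)m\ge\frac c{2\pi r^2}\big(1-C(1+x^2)e^{-x}\big)\ge\frac c{2\pi r^2}(1-Ce^{-r^2/8})$, because $x>0.17\,r^2$. The error times $A$ is at most $CAe^{-A^{1/4}/8}\le C$. So $\mathcal P\ge c\big(\frac{\mathsf B^2}{r^2}+\frac{r^2}{16}\big)-C$, and (8) gives the claim.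

**Region $A^{-1/8}\le r\le A^{1/8}$ (the middle).** By Step 1 of Section 6 and $1-\theta\ge1-\theta_1$, $(1-\theta)m\ge c_1\min(r^2,r^{-2})\ge c_1A^{-1/4}$ with $c_1>0$. So $\mathcal P\ge c_1A^{3/4}\ge1.3E_n$ for $A\ge A_0$.

**Region $r\le A^{-1/8}$ (the core).** Here $m=\frac{cr^2}{64\pi}(1+O(r^2))$ and $\theta=O(x^2)$, so $(1-\theta)m\ge\frac{cr^2}{64\pi}(1-CA^{-1/4})$. Let $\sigma=\frac{15}4$ if $n\ge2$ and $\sigma=\frac34+8=\frac{35}4$ if $n=1$. By the inequality between arithmetic and geometric means,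
$$\mathcal P\ge c\Big(\frac\sigma{r^2}+\frac{Ar^2}{64\pi}(1-CA^{-1/4})\Big)\ge c\sqrt\sigma\,E_n\,(1-CA^{-1/4}),\qquad c\sqrt{15/4}>1.36 .$$
For $A\ge A_0$ this is at least $1.3E_n$. Without the term $8/r^2$ the case $n=1$ would give only $c\sqrt{3/4}<0.62$ here; the gain at the origin found in Section 4 is what closes mode 1.

Hence $\mathrm{Re}\,\mathfrak h[f]\ge(E_n-C)\|f\|^2$, and Lemma 4 gives the last statement. $\square$

With the conjugation symmetry this proves Theorem 2(1).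

## 8. The inverse-square model

From here on $n$ is fixed, and $C$ may depend on $n$ and on $K$. Let $\nu=\sqrt{n^2+\frac{iA}{2\pi}}=\sqrt{n^2+i\mathsf B^2}$, $\mathrm{Re}\,\nu>0$. Since $(\mathrm{Re}\,\nu)^2=n^2+(\mathrm{Im}\,\nu)^2$, $\mathrm{Re}\,\nu\ge n$; and $\frac\nu2=\frac{\mathsf B}2e^{i\pi/4}(1+O(\mathsf B^{-2}))=E_n(1+i)+O(\alpha^{-1/2})$. The rotated version of (3) is the form
$$\mathfrak k[f]=e^{-i\pi/4}\!\int\!\Big(|f'|^2+\frac{n^2-\frac14}{r^2}|f|^2\Big)+e^{i\pi/4}\!\int\!\Big(\frac{\mathsf B^2}{r^2}+\frac{r^2}{16}\Big)|f|^2-\frac12\|f\|^2,\qquad f\in Q .$$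
It arises from $\mathfrak h$ by dropping $W$ and replacing $\Omega(z)$ by $\frac1{2\pi z^2}$, since $\frac{iA}{2\pi z^2}=e^{i\pi/4}\frac{\mathsf B^2}{r^2}$. It is coercive. Let $\mathfrak h^{(s)}=(1-s)\mathfrak k+s\mathfrak h$ for $s\in[0,1]$, with operators $H^{(s)}$; so $H^{(1)}=H$. All have compact resolvent.

**Lemma 7.** $H^{(0)}$ has exactly the eigenvalues $k+\frac\nu2$, $k\in\mathbb N_0$, all algebraically simple. The operator $h_0$ of the form $e^{-i\pi/4}\|F'\|^2+\frac{e^{i\pi/4}}4\|yF\|^2-\frac12\|F\|^2$ on $\{F\in H^1(\mathbb R):yF\in L^2\}$ has spectrum $\mathbb N_0$.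

*Proof.* **Eigenfunctions.** Let $u_k=\phi(z)L_k^{(\nu)}(z^2/4)$ with $\phi=z^{\nu+1/2}e^{-z^2/8}$. From $\frac{\phi'}\phi=\frac{\nu+1/2}z-\frac z4$ we get $\frac{\phi''}\phi=\frac{\nu^2-1/4}{z^2}+\frac{z^2}{16}-\frac{\nu+1}2$. With $w=z^2/4$ and $L=L_k^{(\nu)}(w)$, derivatives of $L$ being taken in $w$,
$$\frac{u_k''}\phi=\frac{\phi''}\phi L+(\nu+1-w)L'+wL''=\frac{\phi''}\phi L-kL$$
by Laguerre's equation. So $\big(-\partial_z^2+\frac{\nu^2-1/4}{z^2}+\frac{z^2}{16}-\frac12\big)u_k=(k+\frac\nu2)u_k$. As $\partial_z=e^{-i\pi/8}\partial_r$ and $\frac{\nu^2-1/4}{z^2}=e^{-i\pi/4}\frac{n^2-1/4}{r^2}+e^{i\pi/4}\frac{\mathsf B^2}{r^2}$, this is the differential expression of $\mathfrak k$. Near $0$, $u_k=O(r^{\mathrm{Re}\,\nu+1/2})$ and $u_k'=O(r^{\mathrm{Re}\,\nu-1/2})$ with $\mathrm{Re}\,\nu\ge1$, and $|e^{-z^2/8}|=e^{-cr^2/8}$; so $u_k\in Q$. Integration by parts gives $\mathfrak k[u_k,\varphi]=(k+\frac\nu2)\langle u_k,\varphi\rangle$ for $\varphi\in C_c^\infty(0,\infty)$,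 hence for $\varphi\in Q$. So $u_k$ is an eigenvector of $H^{(0)}$.

**Completeness.** The purpose is to exclude other eigenvalues and Jordan blocks. Since $L_k^{(\nu)}$ has degree exactly $k$, a function $g_0\in L^2$ orthogonal to all $u_k$ is orthogonal to $r^{\nu+1/2+2k}e^{-e^{i\pi/4}r^2/8}$ for all $k$. Then $\xi\mapsto\int\overline{g_0}\,r^{\nu+1/2}e^{-e^{i\pi/4}r^2/8}e^{i\xi r^2}dr$ is analytic in $|\mathrm{Im}\,\xi|<\frac c8$ with all derivatives zero at $\xi=0$. So it vanishes identically; it is a Fourier transform in the variable $r^2$, so $g_0=0$. Hence the $u_k$ span a dense subspace. Let $\Pi_\mu$ be the Riesz projection of $H^{(0)}$ at an eigenvalue $\mu$. Then $\Pi_\mu u_k$ is $u_k$ or $0$ according to whether $k+\frac\nu2=\mu$ or not. By density, and since the range is finite dimensional, $\mathrm{Ran}\,\Pi_\mu=\mathrm{span}\{u_k:k+\frac\nu2=\mu\}$, of dimension at most $1$.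

**The operator $h_0$.** The same argument applies, with the functions $\mathrm{He}_k(Z)e^{-Z^2/4}$, $Z=e^{i\pi/8}y$: Hermite's equation $\mathrm{He}_k''-Z\,\mathrm{He}_k'+k\,\mathrm{He}_k=0$ gives $(-\partial_Z^2+\frac{Z^2}4-\frac12)$-eigenvalue $k$; $C_c^\infty(\mathbb R)$ is dense in the form domain, the resolvent is compact, and completeness follows with $e^{i\xi y}$ in place of $e^{i\xi r^2}$. $\square$

**Uniform coercivity.** For $\alpha\ge\alpha_n$, all $s\in[0,1]$ and $f\in Q$, with $\kappa=\frac1{40}$,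
$$\mathrm{Re}\,\mathfrak h^{(s)}[f]\ge(E_n-C)\|f\|^2+c\|f'\|^2+\kappa\|yf\|^2. \tag{14}$$
The left side is affine in $s$, so $s=0,1$ suffice. For $s=0$, (8) gives $\mathrm{Re}\,\mathfrak k[f]\ge c\|f'\|^2+\int\big(E_n+c(\frac{\mathsf B}r-\frac r4)^2\big)|f|^2-\frac12\|f\|^2$ and $c(\frac{\mathsf B}r-\frac r4)^2\ge\frac c{16}y^2\ge\kappa y^2$. For $s=1$ use Proposition 6, with the same bound for $r\ge A^{1/8}$. For $r\le A^{1/8}\le r_*$ we have $|y|\le r_*$ and $\mathcal P-E_n\ge0.3E_n\ge0.1\,\mathsf B=\kappa\cdot4\mathsf B=\kappa r_*^2\ge\kappa y^2$.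

## 9. Concentration at $r_*$ and counting of eigenvalues

**Lemma 8.** Fix $n,K$. Let $\alpha_j\to\infty$, $s_j\in[0,1]$, $f_j\in D(H^{(s_j)})$, $\|f_j\|=1$, $\|(H^{(s_j)}-\lambda_j)f_j\|\to0$ and $\mathrm{Re}\,\lambda_j\le E_n+K$ (all at $\alpha=\alpha_j$). Then along a subsequence $\lambda_j-E_n(1+i)\to\zeta\in\mathbb N_0$.

*Proof.* **Step 1: compactness.** Since $\mathrm{Re}\,\mathfrak h^{(s_j)}[f_j]=\mathrm{Re}\,\lambda_j+o(1)$, (14) bounds $\|f_j'\|$ and $\|yf_j\|$. Let $F_j(y)=f_j(r_*+y)$, extended by $0$; it lies in $H^1(\mathbb R)$ as $f_j\in H^1_0$. Along a subsequence $F_j\to F$ strongly in $L^2(\mathbb R)$ and weakly in $H^1$, with $\|F\|=1$ and $yF\in L^2$.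

**Step 2: the equation against a test function.** The purpose is to pass to the limit. For $\varphi\in C_c^\infty(\mathbb R)$ put $\varphi_j=\varphi(\cdot-r_*)$, which is in $Q$ for $j$ large. By (8), subtracting $E_n(1+i)=e^{i\pi/4}\frac{\mathsf B}2$,
$$(\lambda_j-E_n(1+i))\langle F_j,\varphi\rangle=e^{-i\pi/4}\!\int F_j'\bar\varphi'+e^{i\pi/4}\!\int\Big(\frac{\mathsf B}r-\frac r4\Big)^2F_j\bar\varphi-\frac12\int F_j\bar\varphi+o(1).$$
The remaining terms are in $o(1)$. On $\mathrm{supp}\,\varphi_j$, $\frac{n^2-1/4}{r^2}\to0$. There also $R(z)$ and $A\big(\Omega(z)-\frac1{2\pi z^2}\big)=-\frac A{2\pi z^2}e^{-z^2/4}$ are $O(e^{-\kappa'\sqrt\alpha})$ for some $\kappa'>0$, because $|e^{-z^2/4}|=e^{-x}$ and $x\sim c\mathsf B$. Finally, for $n\ge2$, $A|\langle N_nf_j,\varphi_j\rangle|\le CA\,\|\sqrt s\,g\|\int\sqrt r\,|g||\varphi_j|\,dr\to0$, as $|g|=(4\pi)^{-1/2}e^{-x/2}$.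

**Step 3: the limit.** By (8), $(\frac{\mathsf B}r-\frac r4)^2\to\frac{y^2}4$ uniformly on the support, so the right side converges. Choosing $\varphi$ with $\langle F,\varphi\rangle\ne0$, $\lambda_j-E_n(1+i)$ converges to some $\zeta$. Then
$$e^{-i\pi/4}\int F'\bar\varphi'+\frac{e^{i\pi/4}}4\int y^2F\bar\varphi-\frac12\int F\bar\varphi=\zeta\int F\bar\varphi$$
for all $\varphi\in C_c^\infty(\mathbb R)$, hence for all $\varphi$ in the form domain of $h_0$. So $h_0F=\zeta F$ with $F\ne0$, and $\zeta\in\mathbb N_0$ by Lemma 7. $\square$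

**Proposition 9.** Fix $n\ge1$, $K\in\mathbb N_0$. For $\alpha$ large, the eigenvalues of $H$ with $\mathrm{Re}\,\lambda\le E_n+K+\frac12$ are exactly $K+1$ algebraically simple eigenvalues $\lambda_{n,k}=E_n(1+i)+k+o(1)$, $0\le k\le K$. On the circles $|\lambda-E_n(1+i)-k|=\frac14$, $0\le k\le K$, the resolvents of $H^{(s)}$, $s\in[0,1]$, are bounded by a constant $C_0$.

*Proof.* Let $D_k$ be the disc of center $E_n(1+i)+k$ and radius $\frac14$.

**Step 1: localization.** By contradiction with Lemma 8 (with $K+1$ in place of $K$), for every $\epsilon\in(0,\frac14]$ and $\alpha$ large, all eigenvalues of $H$ with $\mathrm{Re}\,\lambda\le E_n+K+\frac12$ lie in the discs of radius $\epsilon$ concentric with $D_0,\dots,D_K$: a limit $\zeta\in\mathbb N_0$ with $\zeta\le K+\frac12$ is at most $K$. Likewise $\|(H^{(s)}-\lambda)f\|\ge C_0^{-1}\|f\|$ on the circles, uniformly in $s$ and $\alpha$ large; otherwise Lemma 8 would give an integer $\zeta$ with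 $|\zeta-k|=\frac14$. As $H^{(s)}$ has compact resolvent, $H^{(s)}-\lambda$ is then bijective with inverse bounded by $C_0$.

**Step 2: continuity in $s$.** The purpose is to keep the number of eigenvalues in $D_k$ fixed while moving from $\mathfrak k$ to $\mathfrak h$. Fix $\alpha$. By (14) and $\|rf\|^2\le2\|yf\|^2+2r_*^2\|f\|^2$, for some $M_0$ (depending on $\alpha$) and $\delta>0$, $\mathrm{Re}\,\mathfrak h^{(s)}[f]+M_0\|f\|^2\ge\delta\|f\|_Q^2$ for all $s$. So $R_s=(H^{(s)}+M_0)^{-1}$ and $R_s^*$ are bounded $L^2\to Q$ uniformly in $s$. Since $(\mathfrak h^{(s')}+M_0)[R_sf,R_{s'}^*g]=\langle R_sf,g\rangle$ and $(\mathfrak h^{(s)}+M_0)[R_sf,R_{s'}^*g]=\langle f,R_{s'}^*g\rangle=\langle R_{s'}f,g\rangle$,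
$$|\langle(R_s-R_{s'})f,g\rangle|=|s-s'|\,\big|(\mathfrak h-\mathfrak k)[R_sf,R_{s'}^*g]\big|\le C_\alpha|s-s'|\,\|f\|\,\|g\| .$$
On $\partial D_k$, $(H^{(s)}-\lambda)^{-1}=R_s\,(1-(\lambda+M_0)R_s)^{-1}$, where the last inverse equals $1+(\lambda+M_0)(H^{(s)}-\lambda)^{-1}$ and is uniformly bounded by Step 1. So these resolvents, and hence the Riesz projections for $\partial D_k$, are norm continuous in $s$, and their rank is constant.

**Step 3: counting.** At $s=0$ the rank is $1$, by Lemma 7 and $\frac\nu2=E_n(1+i)+o(1)$. So each $D_k$, $k\le K$, contains exactly one eigenvalue of $H$, and it is simple. By Step 1 it is $o(1)$-close to the center, and there are no others with $\mathrm{Re}\,\lambda\le E_n+K+\frac12$. $\square$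

## 10. Quasimodes and exponential precision

The model eigenfunction $u=u_k$ from Lemma 7, with $\lambda^0=k+\frac\nu2$, almost solves the equation for $H$. Let $a=\mathrm{Re}\,\nu=2E_n+O(\alpha^{-1/2})$ and $V=V_{loc}+V_{nl}$, where $V_{loc}=-\frac{iA}{2\pi z^2}e^{-z^2/4}$, plus $R(z)$ if $n=1$; and $V_{nl}=0$ if $n=1$, $V_{nl}=-iAN_n$ if $n\ge2$. This $V$ is the difference between $\mathfrak h$ and $\mathfrak k$. By (7),
$$|V_{loc}|\le C\alpha\,(r^{-2}+r^4)\,e^{-cr^2/4}.$$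
When $a>1$, $Vu\in L^2$ and $\mathfrak h[u,\varphi]=\mathfrak k[u,\varphi]+\langle Vu,\varphi\rangle=\langle\lambda^0u+Vu,\varphi\rangle$ for $\varphi\in Q$. So $u\in D(H)$ and $(H-\lambda^0)u=Vu$.

**Step 1: a lower bound for $\|u\|$.** We need it because the error is relative. Put $\varpi=|e^{i\pi(\nu+1/2)/8}|^2$. Then $|u|^2=\varpi\,r^{2a+1}e^{-cr^2/4}|L_k^{(\nu)}(z^2/4)|^2$. Let
$$J(q,\mu)=\int_0^\infty r^{2q+1}e^{-\mu r^2}dr=\tfrac12\Gamma(q+1)\mu^{-q-1}.$$
As a polynomial in $S=r^2$, $L_k^{(\nu)}(z^2/4)$ has leading coefficient of modulus $(k!\,4^k)^{-1}$. The minimum of $\int_0^\infty|p(S)|^2S^ae^{-cS/4}\frac{dS}2$ over monic $p$ of degree $k$ is attained at the rescaled monic Laguerre polynomial with parameter $a$ and equals $\frac12(4/c)^{a+1+2k}\,k!\,\Gamma(a+k+1)$. Since $\Gamma(a+k+1)\ge\Gamma(a+1)$, $\|u\|^2\ge\kappa_k\,\varpi\,J(a,\frac c4)$ with $\kappa_k>0$.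

**Step 2: upper bounds for $\|Vu\|$.** From $L_k^{(\nu)}(w)=\sum_{j\le k}\binom{k+\nu}{k-j}\frac{(-w)^j}{j!}$, $|L_k^{(\nu)}(z^2/4)|\le C(\mathsf B+r^2)^k$. So
$$\|V_{loc}u\|^2\le C\varpi\,\alpha^2\int_0^\infty(r^{-4}+r^8)(\mathsf B+r^2)^{2k}\,r^{2a+1}e^{-3cr^2/4}\,dr .$$
For bounded integer $q$ and $a$ large,
$$\frac{J(a+q,\frac{3c}4)}{J(a,\frac c4)}=\frac{\Gamma(a+q+1)}{\Gamma(a+1)}\,3^{-a-1}\Big(\frac{3c}4\Big)^{-q}\le C\,a^{|q|}\,3^{-a}.$$
Since $a$ and $\mathsf B$ are $O(\alpha^{1/2})$, for some power $p$ we get $\|V_{loc}u\|\le C\alpha^p3^{-a/2}\|u\|\le C\alpha^p3^{-E_n}\|u\|=O(e^{-E_n})\|u\|$, because $\ln3>1$. For $n\ge2$,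
$$|N_nu|(r)\le C\sqrt r\,|g(r)|\int_0^\infty\sqrt s\,|g||u|\,ds\le C\sqrt r\,|g(r)|\Big(\int_0^\infty(1+s^2)^2|g|^2|u|^2ds\Big)^{1/2},$$
using $\int s(1+s^2)^{-2}ds<\infty$. Here $|g|^2|u|^2$ has the Gaussian factor $e^{-cs^2/2}$, so in the same way $\|V_{nl}u\|\le C\alpha^p2^{-a/2}\|u\|=O(e^{-E_n/2})\|u\|$, because $\ln2>\frac12$.

**Step 3: from quasimode to eigenvalue.** For non-self-adjoint $H$ a small residual proves nothing by itself; the resolvent bound of Proposition 9 is what makes it work. Let $\varepsilon=\|Vu\|/\|u\|$ and $\lambda=\lambda_{n,k}$. As $\lambda$ is simple and alone in $D_k$, $(H-\xi)^{-1}=\frac\Pi{\lambda-\xi}+\mathcal R(\xi)$ in $D_k$, where $\Pi$ is the rank-one Riesz projection, $\|\Pi\|\le\frac{C_0}4$, and $\mathcal R$ is holomorphic. On $\partial D_k$, $|\lambda-\xi|\ge\frac18$ for $\alpha$ large, so $\|\mathcal R\|\le3C_0$ there, hence in $D_k$ by the maximum principle. For $\alpha$ large $\lambda^0\in D_k$. If $\lambda^0\ne\lambda$,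 then $u=(H-\lambda^0)^{-1}Vu$ gives $1\le\big(\frac C{|\lambda-\lambda^0|}+C\big)\varepsilon$, so $|\lambda-\lambda^0|\le2C\varepsilon$ once $C\varepsilon\le\frac12$.

So $\lambda_{n,k}=k+\frac\nu2+O(e^{-E_n/2})$, with $O(e^{-E_1})$ if $n=1$, where there is no $V_{nl}$. With Proposition 9, Lemma 4 and the conjugation symmetry this proves Theorem 2(2).

## 11. Comparing the modes: proof of Theorem 1

Let $\alpha>0$ be large. By Theorem 2(1), whose constants do not depend on $n$, every eigenvalue in a mode with $|n|\ge2$ satisfies $\mathrm{Re}\,\lambda\ge\sqrt{|n|}\,E_1-C\ge\sqrt2E_1-C>E_1+1$. By Proposition 9 with $n=1$, $K=0$, and Lemma 4, mode $1$ restricted to $b^\perp$ has exactly one eigenvalue with $\mathrm{Re}\,\lambda\le E_1+\frac12$. It is simple, it equals $\lambda_{1,0}=E_1(1+i)+o(1)$, and by Section 10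
$$\lambda_{1,0}=\tfrac12\sqrt{1+\tfrac{i\alpha}{2\pi}}+O(e^{-E_1}).$$
Mode $-1$ contributes $\overline{\lambda_{1,0}}$, which differs from $\lambda_{1,0}$ because the imaginary part is $E_1+o(1)$. So the eigenvalues of smallest real part of the restricted operator are exactly $\lambda_{1,0}$ and $\overline{\lambda_{1,0}}$; each occurs in one mode only and is algebraically simple.

It remains to expand. With $\mathsf B=\sqrt{\alpha/2\pi}$ (here $n=1$),
$$\tfrac12\sqrt{1+i\mathsf B^2}=\tfrac{\mathsf B}2e^{i\pi/4}\Big(1-\tfrac i{2\mathsf B^2}+O(\mathsf B^{-4})\Big)=\sqrt{\tfrac\alpha{16\pi}}\,(1+i)+\tfrac{1-i}4\sqrt{\tfrac\pi\alpha}+O(\alpha^{-3/2}),$$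
since $-\frac i{4\mathsf B}e^{i\pi/4}=\frac{1-i}{4\sqrt2\,\mathsf B}$ and $\sqrt2\,\mathsf B=\sqrt{\alpha/\pi}$; the term $O(e^{-E_1})$ is absorbed. The case $\alpha<0$ follows by conjugation. This is Theorem 1, and in particular
$$\lambda_\alpha=\Big(\frac{|\alpha|}{16\pi}\Big)^{1/2}(1+i)(1+o(1)),\qquad|\alpha|\to\infty,$$
which is the conjecture in the stated reading. $\blacksquare$
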